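\title{Prescribed Inner Products of Integer Vectors in the Plane}

\begin{abstract}
We consider the problem of deciding whether there are vectors in $\mathbb Z^k$ with a given partial list of inner products. It is algorithmically unsolvable for $k\ge 3$ and easily solvable for $k=1$. We prove that it is solvable for $k=2$, that solvable instances have solutions of polynomial bit-length, and that the problem is NP-complete, already with inner products in $\{0,1,2,12\}$. The proof is elementary. Inner products in the plane are determinants, determinant conditions are equations between words in $SL_2(\mathbb Z)$ with integer parameters, and the equations that occur are equivalent to finite disjunctions of linear systems over $\mathbb Z$.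
\end{abstract}

\section{Introduction}

For $x,y\in\mathbb Z^k$ let $x\bullet y=x_1y_1+\dots+x_ky_k$. An instance of the problem \emph{partial inner product specification over $\mathbb Z^k$}, written $PIPS(\mathbb Z^k)$, consists of a positive integer $n$ and a finite set of conditions
\[
v_i\bullet v_j=c_{ij},\qquad 1\le i,j\le n,\quad c_{ij}\in\mathbb Z,
\]
where $i=j$ is allowed. The question is whether some $v_1,\dots,v_n\in\mathbb Z^k$ satisfy all the conditions; in other words, whether a partially filled matrix can be completed to the Gram matrix of $n$ vectors in $\mathbb Z^k$. The problem is \emph{solvable} if an algorithm decides this question for every instance.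

For $k=1$ a finite search suffices: an unknown $v_i$ that occurs in a condition with $c_{ij}\ne0$ must divide $c_{ij}$, and every other unknown may be set to $0$. For every $k\ge3$ the problem is known to be unsolvable, by reduction from Hilbert's Tenth Problem over $\mathbb Z$. The question of whether $PIPS(\mathbb Z^2)$ is solvable comes from \cite{source}.

In the plane the finite search breaks down at once. If $v_1=(1,0)$, the condition $v_1\bullet v_2=1$ has the solutions $v_2=(1,t)$ for all $t\in\mathbb Z$. Along a chain of conditions $v_1\bullet v_2$, $v_2\bullet v_3,\dots$ each new vector brings a new integer parameter, the coordinates become polynomials of growing degree in the parameters, and a condition that closes the chain into a cycle is a Diophantine equation of high degree in many unknowns. Different cycles share parameters. One might therefore guess that $k=2$ behaves like $k=3$. It does not.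

\begin{theorem}\label{thm:dec}
There is an algorithm that decides, for every instance of $PIPS(\mathbb Z^2)$, whether it has a solution.
\end{theorem}

With the facts for $k=1$ and $k\ge3$ this gives the full picture.

\begin{corollary}
$PIPS(\mathbb Z^k)$ is solvable if and only if $k\le2$.
\end{corollary}

The \emph{size} $L$ of an instance is the number of bits needed to write $n$ and the triples $(i,j,c_{ij})$, with integers in binary.

\begin{theorem}\label{thm:np}
Every solvable instance of $PIPS(\mathbb Z^2)$ of size $L$ has a solution whose entries have bit-length polynomial in $L$. The problem $PIPS(\mathbb Z^2)$ is NP-complete, and it stays NP-hard when all $c_{ij}$ lie in $\{0,1,2,12\}$.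
\end{theorem}

The reason behind both theorems is that the polynomial equations produced by cycles are very special. Each says that a product of matrices $\left(\begin{smallmatrix}m_i&-1\\1&0\end{smallmatrix}\right)$ is $\pm I$ or is conjugate to a rotation by a right angle. Such a product grows when all $|m_i|\ge2$, as the denominators of a continued fraction do, so some $m_i$ must be $0$, $1$ or $-1$; and each of these three values allows one to shorten the product while changing the neighboring parameters linearly. After finitely many case distinctions only linear equations remain. Section~\ref{sec:triangle} shows this for a triangle, Section~\ref{sec:words} proves it in general, and Sections~\ref{sec:one} and~\ref{sec:dec} translate an arbitrary instance into such matrix equations. Sections~\ref{sec:small} and~\ref{sec:hard} prove Theorem~\ref{thm:np}.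

\section{Inner products as determinants}\label{sec:notation}

Vectors are columns, also when written as pairs. Let $G=SL_2(\mathbb Z)$ and
\[
e=\begin{pmatrix}1\\0\end{pmatrix},\qquad
S=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad
T(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix}\quad(t\in\mathbb Z).
\]
Then $S^2=-I$ and $T(s)T(t)=T(s+t)$. A matrix in $G$ fixes $e$ if and only if its first column is $e$, so the stabilizer of $e$ in $G$ is $\{T(t):t\in\mathbb Z\}$. A vector in $\mathbb Z^2$ is \emph{primitive} if its coordinates are coprime. Elements of $G$ map primitive vectors to primitive vectors, since they are invertible over $\mathbb Z$.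

The inner product on $\mathbb Z^2$ has only finitely many symmetries. The determinant $\det(x,y)=x_1y_2-x_2y_1$ is invariant under all of $G$, that is, $\det(gx,gy)=\det(x,y)$, and the two forms differ by the rotation $S$: since $Sy=(-y_2,y_1)$,
\begin{equation}\label{eq:dot}
x\bullet y=\det(x,Sy).
\end{equation}
We shall change coordinates by elements $g\in G$. Determinants do not notice this, and the inner product is then carried by the conjugate $g^{-1}Sg$. Write $[X]$ for the conjugacy class of $X$ in $G$; thus $[I]=\{I\}$, $[-I]=\{-I\}$ and $[-S]=-[S]$.

\begin{lemma}\label{lem:gram}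
Let $g\in G$ have columns $g_1,g_2$. Then
\begin{equation}\label{eq:gram}
g^{-1}Sg=\begin{pmatrix}-g_1\bullet g_2&-g_2\bullet g_2\\ g_1\bullet g_1&g_1\bullet g_2\end{pmatrix}.
\end{equation}
Consequently the elements of $[S]\cup[-S]$ have trace $0$; the lower left entry is positive on $[S]$ and negative on $[-S]$, so $[S]\cap[-S]=\emptyset$; and the square of every entry of $g$ is at most the largest absolute value of an entry of $g^{-1}Sg$.
\end{lemma}

\begin{proof}
Let $X=g^{-1}Sg$. By invariance and \eqref{eq:dot}, $\det(x,Xy)=\det(gx,Sgy)=gx\bullet gy$. For the standard basis vectors $e_1,e_2$ we have $\det(e_1,Xe_j)=X_{2j}$ and $\det(e_2,Xe_j)=-X_{1j}$, and $ge_j=g_j$. This gives \eqref{eq:gram}, from which the consequences are read off.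
\end{proof}

For $r\ge1$ and $m=(m_1,\dots,m_r)\in\mathbb Z^r$ put
\[
C(m)=C(m_1,\dots,m_r)=T(m_1)S\,T(m_2)S\cdots T(m_r)S,\qquad T(m)S=\begin{pmatrix}m&-1\\1&0\end{pmatrix}.
\]
A cyclic shift of the tuple conjugates the product:
\begin{equation}\label{eq:shift}
C(m_2,\dots,m_r,m_1)=\bigl(T(m_1)S\bigr)^{-1}C(m_1,\dots,m_r)\,T(m_1)S.
\end{equation}
Multiplying out gives
\begin{equation}\label{eq:C23}
C(a,b)=\begin{pmatrix}ab-1&-a\\ b&-1\end{pmatrix},\qquad
C(a,b,c)=\begin{pmatrix}abc-a-c&1-ab\\ bc-1&-b\end{pmatrix}.
\end{equation}

\section{Cycles and the triangle}\label{sec:triangle}

This section is not needed for the proofs; it shows where the products $C(m)$ come from and why they lead to linear equations. Let $r\ge3$ and $\varepsilon=\pm1$, and consider the cycle of conditions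
\begin{equation}\label{eq:cycle}
v_0\bullet v_1=v_1\bullet v_2=\dots=v_{r-2}\bullet v_{r-1}=1,\qquad v_{r-1}\bullet v_0=\varepsilon .
\end{equation}
Given a solution, extend it by $v_{i+r}=\varepsilon v_i$, so that $v_i\bullet v_{i+1}=1$ for all $i$, and put $u_i=S^iv_i$. By \eqref{eq:dot}, $\det(u_i,u_{i+1})=\det(v_i,Sv_{i+1})=1$. Hence $u_i$ is primitive and $\det(u_i,u_{i-1}+u_{i+1})=0$, so $u_{i+1}=m_iu_i-u_{i-1}$ for an integer $m_i$. The matrix $M_i$ with columns $u_i$ and $-u_{i-1}$ lies in $G$, and the recurrence reads $M_{i+1}=M_i\,T(m_i)S$. Since $u_{i+r}=\varepsilon S^ru_i$, we get $\varepsilon S^rM_1=M_{r+1}=M_1C(m_1,\dots,m_r)$, that is,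
\begin{equation}\label{eq:cycleclass}
C(m_1,\dots,m_r)=g^{-1}(\varepsilon S^r)\,g,\qquad g=M_1 .
\end{equation}
Conversely, if \eqref{eq:cycleclass} holds for some $m\in\mathbb Z^r$ and $g\in G$, define $u_1,-u_0$ as the columns of $g$ and run the recurrence. All $M_i$ have determinant $1$ and $u_r=\varepsilon S^ru_0$, so the vectors $v_i=S^{-i}u_i$ solve \eqref{eq:cycle}. The cycle has become the condition $C(m)\in[\varepsilon S^r]$, and $[\varepsilon S^r]$ is one of the four classes $\{I\}$, $\{-I\}$, $[S]$, $[-S]$.

Take $r=3$ and $m=(a,b,c)$. The class is $[-S]$ for $\varepsilon=1$ and $[S]$ for $\varepsilon=-1$. In both cases the trace vanishes, which by \eqref{eq:C23} is the cubic equation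
\[
abc=a+b+c .
\]
One of the unknowns must be small: if $c$ has the largest absolute value and $c\neq 0$, then $|ab|\,|c|\le3|c|$, so $a$ or $b$ lies in $\{0,1,-1\}$. Each value lowers the degree. If $b=0$, then $a+c=0$. If $b=1$, then $(a-1)(c-1)=2$, so $(a,c)$ is $(2,3)$, $(3,2)$, $(0,-1)$ or $(-1,0)$. The case $b=-1$ is obtained by changing all signs. By symmetry, the integer points of the cubic are the three lines formed by the cyclic shifts of $(a,0,-a)$, and the twelve permutations of $(1,2,3)$ and $(-1,-2,-3)$.

The three lines belong to $[-S]$, because $C(a,0,-a)=T(a)S^2T(-a)S=-S$. The twelve points belong to $[S]$: up to cyclic shifts they are $\pm(3,1,2)$ and $\pm(2,1,3)$, and comparing \eqref{eq:C23} with \eqref{eq:gram} shows that $C(m)=g^{-1}Sg$ for $g=\left(\begin{smallmatrix}1&\mp1\\0&1\end{smallmatrix}\right)$ and $g=\left(\begin{smallmatrix}1&0\\\mp1&1\end{smallmatrix}\right)$ respectively. For instance, $m=(3,1,2)$ and $g=T(-1)$ give $u_0=(1,-1)$, $u_1=(1,0)$, $u_2=3u_1-u_0=(2,1)$, and so $v_0=(1,-1)$, $v_1=(0,-1)$, $v_2=(-2,-1)$, with inner products $1,1,-1$.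

That these triangles are solvable is easy to see directly. What matters is the shape of the parameter sets: three lines in one case, twelve points in the other. Each is a finite union of solution sets of linear systems. Such unions are closed under intersection, so the conditions from many cycles with shared parameters can be imposed together and still be decided.

\section{Matrix words with linear parameters}\label{sec:words}

We now prove that the condition $C(m)\in K$, for each of the four classes $K$ and every length $r$, is a finite disjunction of linear systems. The first step replaces the inequality $|ab|\le3$ of the triangle.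

\begin{lemma}\label{lem:growth}
If $r\ge1$ and $|m_i|\ge2$ for all $i$, then $C(m)\notin\{I,-I\}\cup[S]\cup[-S]$.
\end{lemma}

\begin{proof}
Write $C(m)=\left(\begin{smallmatrix}p&*\\q&s\end{smallmatrix}\right)$. We show $|p|>|q|\geq 1$ and $|q|>|s|$.

For the first column, build the product from the right. For $r=1$ the column is $(m_1,1)$, and $|m_1|>1$. Left multiplication by $T(m)S$ sends a column $(x,y)$ to $(mx-y,x)$. If $|x|>|y|\ge1$ and $|m|\ge2$, then $|mx-y|\ge2|x|-|y|>|x|\ge1$. Hence $|p|>|q|\ge1$.

For the bottom row, build the product from the left. For $r=1$ the row is $(1,0)$. Right multiplication by $T(m)S$ sends a row $(x,y)$ to $(mx+y,-x)$. If $|x|>|y|$ and $|m|\ge2$, then $|mx+y|\ge2|x|-|y|>|x|$. Hence $|q|>|s|$.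

Now $q\ne0$ excludes $\pm I$. From $|p|>|q|>|s|$ we get $|p+s|\ge|p|-|s|\ge2$, so the trace is not $0$, which excludes $[S]$ and $[-S]$ by Lemma~\ref{lem:gram}.
\end{proof}

The trace alone would not exclude $I$: the matrix $T(2)S$ has characteristic polynomial $(x-1)^2$, so $C(2,\dots,2)$ has trace $2$ for every $r$.

The second step removes an entry $0$, $1$ or $-1$ from the tuple.

\begin{lemma}\label{lem:red}
For all $a,b\in\mathbb Z$,
\[
C(a,0,b)=-C(a+b),\quad C(a,1,b)=C(a-1,b-1),\quad C(a,-1,b)=-C(a+1,b+1).
\]
\end{lemma}

\begin{proof}
The first identity is $T(a)S^2T(b)S=-T(a+b)S$. Both $ST(1)S$ and $T(-1)ST(-1)$ equal $\left(\begin{smallmatrix}-1&0\\1&-1\end{smallmatrix}\right)$, so $T(a)\,ST(1)S\,T(b)S=T(a-1)ST(b-1)S$, which is the second. Inverting $ST(1)S=T(-1)ST(-1)$ and using $S^{-1}=-S$ gives $ST(-1)S=-T(1)ST(1)$, and hence the third.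
\end{proof}

The signs in Lemma~\ref{lem:red} exchange $K$ and $-K$, so the four classes have to be treated together. The new entries are sums and translates of old ones, so the right setting for an induction is tuples of affine forms. An \emph{affine form} in $z=(z_1,\dots,z_s)$ is an expression $\ell(z)=\alpha_0+\alpha_1z_1+\dots+\alpha_sz_s$ with $\alpha_j\in\mathbb Z$; put $\|\ell\|=\sum_j|\alpha_j|$. A finite list of systems of linear equations with integer coefficients \emph{describes} a set $Z\subseteq\mathbb Z^s$ if $Z$ is the union of the integer solution sets of the systems. The empty list describes the empty set. The size bounds below are needed only for Theorem~\ref{thm:np}.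

\begin{proposition}\label{prop:linear}
Let $\ell_1,\dots,\ell_r$ $(r\ge1)$ be affine forms in $z$, let $N=\sum_i\|\ell_i\|$, and let $K$ be one of $\{I\}$, $\{-I\}$, $[S]$, $[-S]$. One can compute a list of linear systems that describes
\[
\{z\in\mathbb Z^s:\ C(\ell_1(z),\dots,\ell_r(z))\in K\}.
\]
Each system has at most $r$ equations, and each equation has the form $\lambda(z)=\eta$ with $|\eta|\le2$ and $\lambda$ an affine form with $\|\lambda\|\le N+2r$.
\end{proposition}

\begin{proof}
We use induction on $r$, for all four $K$ at once.

\emph{The case $r=1$.} The matrix $C(a)$ has lower left entry $1$, so it is not $\pm I$ and does not lie in $[-S]$. Its trace is $a$, so it lies in $[S]$ only if $a=0$, and $C(0)=S$. The list consists of the system $\ell_1=0$ for $K=[S]$ and is empty otherwise.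

\emph{The case $r=2$.} By \eqref{eq:C23}, $C(a,b)$ has lower right entry $-1$, so it is never $I$, and it equals $-I$ if and only if $a=b=0$. Its trace is $0$ if and only if $ab=2$. Direct multiplication gives
\[
C(2,1)=\begin{pmatrix}1&-2\\1&-1\end{pmatrix}=T(1)ST(-1),\qquad
C(-2,-1)=\begin{pmatrix}1&2\\-1&-1\end{pmatrix}=-T(-1)ST(1),
\]
and $C(b,a)$ is conjugate to $C(a,b)$ by \eqref{eq:shift}. So $C(2,1),C(1,2)\in[S]$ and $C(-2,-1),C(-1,-2)\in[-S]$. As $[S]\cap[-S]=\emptyset$, the list is empty for $K=\{I\}$, and otherwise it prescribes the value of $(\ell_1,\ell_2)$: the value $(0,0)$ for $K=\{-I\}$; one of $(1,2),(2,1)$ for $K=[S]$; one of $(-1,-2),(-2,-1)$ for $K=[-S]$.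

\emph{The case $r\ge3$.} Let $m\in\mathbb Z^r$, with indices read modulo $r$. For $1\le i\le r$, the matrix $C(m)$ is conjugate to $C(m_{i-1},m_i,m_{i+1},m_{i+2},\dots,m_{i+r-2})$ by \eqref{eq:shift}; here $i-1,i,i+1$ are three different positions because $r\ge3$. Put
\begin{align*}
m^{(i,0)}&=(m_{i-1}+m_{i+1},\,m_{i+2},\dots,m_{i+r-2}),\\
m^{(i,\pm1)}&=(m_{i-1}\mp1,\,m_{i+1}\mp1,\,m_{i+2},\dots,m_{i+r-2}),
\end{align*}
of lengths $r-2\ge1$ and $r-1$. If $m_i=\eta\in\{0,1,-1\}$, then Lemma~\ref{lem:red}, applied to the first three factors, shows that $C(m)$ is conjugate to $C(m^{(i,1)})$ for $\eta=1$ and to $-C(m^{(i,\eta)})$ for $\eta=0,-1$. Set $K_1=K$ and $K_0=K_{-1}=-K$; these are again among the four classes. Since $K$ is closed under conjugation,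
\[
C(m)\in K\iff \text{for some $i$ and some }\eta\in\{0,1,-1\}:\ m_i=\eta\text{ and }C(m^{(i,\eta)})\in K_\eta ;
\]
for the implication from left to right, Lemma~\ref{lem:growth} supplies an $i$ with $|m_i|\le1$.

Apply this with $m_i=\ell_i(z)$. For each of the $3r$ pairs $(i,\eta)$ the tuple $\ell^{(i,\eta)}$ consists of affine forms, has length at most $r-1$, and has total norm at most $N+2$. Take the list given by induction for $\ell^{(i,\eta)}$ and $K_\eta$, and add the equation $\ell_i=\eta$ to each of its systems. The union of these $3r$ lists describes the required set. Each system has at most $1+(r-1)$ equations, and the forms have norm at most $N+2+2(r-1)=N+2r$.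
\end{proof}

The matrices that arise from an instance are not literally of the form $C(\ell_1,\dots,\ell_r)$, but they are conjugate to one. A \emph{word} $Y(z)$ is a finite formal product of letters $S$, $S^{-1}$ and $T(\ell)$ with $\ell$ an affine form in $z$. Its \emph{length} is the number of letters, and its \emph{norm} is the sum of $\|\ell\|$ over the letters $T(\ell)$. Products of words are words, and so are inverses, with the same length and norm, since $T(\ell)^{-1}=T(-\ell)$.

\begin{corollary}\label{cor:words}
Let $Y(z)$ be a word of length $w$ and norm $N$. For each of the conditions $Y(z)=I$ and $Y(z)\in[S]$ one can compute a list of linear systems that describes the set of $z\in\mathbb Z^s$ satisfying it. Each system has at most $3w+4$ equations, with coefficients and constants of absolute value at most $N+6w+10$.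
\end{corollary}

\begin{proof}
Replace $S^{-1}$ by $S^3$, append $S^4=I$, merge adjacent letters $T$ by $T(\ell)T(\ell')=T(\ell+\ell')$, and insert $T(0)$ where a letter $T$ is missing. The result is $Y=T(\ell_0)ST(\ell_1)S\cdots ST(\ell_r)$ with $4\le r\le3w+4$ and $\sum\|\ell_i\|\le N$. Then
\[
T(\ell_r)\,Y\,T(\ell_r)^{-1}=C(\ell_r+\ell_0,\ell_1,\dots,\ell_{r-1}).
\]
Both $\{I\}$ and $[S]$ are closed under conjugation, so Proposition~\ref{prop:linear} applies, and $N+2r+2\le N+6w+10$.
\end{proof}

\section{One determinant condition}\label{sec:one}

In Section~\ref{sec:triangle} all determinants were $1$, and each edge contributed one factor $T(m)S$. For a general value $c$ an edge contributes a free letter $T(t)$ and one of finitely many constant words, which the Euclidean algorithm provides.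

\begin{lemma}\label{lem:euclid}
Let $u=(u_1,u_2)$ be primitive. One can compute a product $A$ of matrices $T(q)S$, possibly empty, with $Ae=u$. If $u_2\ne0$, it has at most $\log_2|u_2|+3$ factors, and all $|q|\le\max(|u_1|,|u_2|)$.
\end{lemma}

\begin{proof}
If $u_2\ne0$, then $u=T(q)S\,(u_2,\,qu_2-u_1)$ for every $q\in\mathbb Z$, and the new vector is primitive. Let $q$ be an integer nearest to $u_1/u_2$. Then $|qu_2-u_1|\le|u_2|/2$, and $|q|\le|u_1|+\frac12$ gives $|q|\le|u_1|$. Repeat as long as the second coordinate is nonzero. Its absolute value is at least halved in each step, so after at most $\log_2|u_2|+1$ steps we reach a primitive vector with second coordinate $0$, which is $\pm e$. The larger absolute value of a coordinate never increases. Finally $-e=T(0)S\,T(0)S\,e$.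
\end{proof}

In particular every primitive vector is $ge$ for some $g\in G$. For $c\ne0$ let $\mathcal A_c$ be the finite set that contains, for each $a$ with $0\le a<|c|$ and $\gcd(a,c)=1$, the product $A$ of Lemma~\ref{lem:euclid} with $Ae=(a,c)$. For example $\mathcal A_1=\{S\}$. Let $\mathcal A_0=\{I,-I\}$, with $-I$ written as $T(0)S\,T(0)S$. We regard the elements of $\mathcal A_c$ both as matrices and as words with constant forms.

\begin{lemma}\label{lem:det}
Let $g,h\in G$ and $c\in\mathbb Z$, and let $p\in\mathbb Z^2$ be primitive.
\begin{enumerate}
\item[(a)] $\det(ge,p)=c$ if and only if $p=gT(t)Ae$ for some $t\in\mathbb Z$ and $A\in\mathcal A_c$.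
\item[(b)] $\det(ge,he)=c$ if and only if $g^{-1}h=T(t)AT(t')$ for some $t,t'\in\mathbb Z$ and $A\in\mathcal A_c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The number $\det(ge,p)=\det(e,g^{-1}p)$ is the second coordinate of the primitive vector $g^{-1}p$. Suppose it is $c$. If $c\ne0$, divide the first coordinate by $c$ with remainder: $g^{-1}p=(a+tc,c)=T(t)(a,c)$ with $0\le a<|c|$, and $\gcd(a,c)=1$ by primitivity. If $c=0$, primitivity gives $g^{-1}p=\pm e=T(0)(\pm I)e$. Conversely, $T(t)Ae$ has second coordinate $c$ for every $A\in\mathcal A_c$.

(b) By (a), the condition says that $he=gT(t)Ae$ for some $t$ and $A$, that is, $(gT(t)A)^{-1}h$ fixes $e$. The stabilizer of $e$ consists of the matrices $T(t')$.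
\end{proof}

This is where the dimension enters. In the plane, a condition $p\bullet v=c$ with $p$ primitive leaves one free parameter for $v$, and the parameter appears in a letter $T(t)$ of the additive group that fixes $e$. In $\mathbb Z^k$ it leaves $k-1$ parameters, and \eqref{eq:dot} has no counterpart.

\section{The decision procedure}\label{sec:dec}

We prove Theorem~\ref{thm:dec}. If two conditions prescribe different values for the same unordered pair $\{i,j\}$, the instance has no solution. Otherwise the instance is a graph on $\{1,\dots,n\}$, loops allowed, in which every edge $f=\{i,j\}$ carries the value $c_f=c_{ij}$.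

\subsection*{Reduction to primitive vectors}
Lemma~\ref{lem:det} is about primitive vectors, so we have to remove the common factor of the coordinates of each $v_i$. This factor is bounded only if $v_i$ occurs in a condition with nonzero value. Call such an index $i$ \emph{active}. All conditions that involve an inactive index have value $0$ and hold if the inactive vectors are $0$. Hence the instance is solvable if and only if its restriction to the active indices is, and we delete the inactive indices. Both ends of an edge with nonzero value are active, so every remaining index still lies on such an edge.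

In a solution every $v_i$ is now nonzero, so $v_i=\lambda_ip_i$ with $\lambda_i\ge1$ and $p_i$ primitive, and $\lambda_i$ divides a given nonzero $c_{ij}$. This leaves finitely many choices for the family $(\lambda_i)$, which can be listed. A family can occur only if $\lambda_i\lambda_j$ divides $c_{ij}$ for every edge, and it occurs if and only if there are primitive $p_i$ with $p_i\bullet p_j=c_{ij}/(\lambda_i\lambda_j)$. The connected components of the graph impose independent conditions. So it suffices to decide the following \emph{primitive problem}: given a connected graph with values $c_f\in\mathbb Z$ (zero allowed), are there primitive $p_i\in\mathbb Z^2$ with $p_i\bullet p_j=c_f$ for all edges $f=\{i,j\}$?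

\subsection*{Parametrizing along a spanning tree}
Fix a spanning tree with a root, and let $d(i)$ be the distance from the root to $i$ in the tree. Attach to each tree edge $f$ an integer variable $t_f$ and a word $A_f\in\mathcal A_{c_f}$. If the path from the root to $i$ has the edges $f_1,\dots,f_{d(i)}$ in this order, put
\[
W_i=T(t_{f_1})A_{f_1}\,T(t_{f_2})A_{f_2}\cdots T(t_{f_{d(i)}})A_{f_{d(i)}};
\]
for the root this is the empty word $I$.

\begin{lemma}\label{lem:tree}
The families $(p_i)$ of primitive vectors that satisfy the conditions of all tree edges are exactly the families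
\begin{equation}\label{eq:param}
p_i=S^{-d(i)}\,g\,W_i\,e
\end{equation}
with $g\in G$, $t_f\in\mathbb Z$ and $A_f\in\mathcal A_{c_f}$.
\end{lemma}

\begin{proof}
The vector at the root is primitive if and only if it is $ge$ for some $g\in G$. Proceed away from the root. Let $j$ be a child of $i$ through the edge $f$, and let $p_i=he$ with $h=S^{-d(i)}gW_i\in G$. By \eqref{eq:dot} the condition on a primitive vector $p_j$ is $\det(he,Sp_j)=c_f$. By Lemma~\ref{lem:det}(a) this holds if and only if $Sp_j=hT(t_f)A_fe$ for some $t_f\in\mathbb Z$ and $A_f\in\mathcal A_{c_f}$, which says $p_j=S^{-d(i)-1}gW_iT(t_f)A_fe=S^{-d(j)}gW_je$. All vectors \eqref{eq:param} are primitive.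
\end{proof}

The unknown matrix $g$ is not a word of bounded length, so it must be eliminated. Formula \eqref{eq:param} is suited to this: the rotations collect on the left of $g$ and the parameters on the right.

\subsection*{The remaining edges}
Let $f=\{i,j\}$ be an edge outside the tree, possibly a loop, and fix the order $(i,j)$ of its ends. By \eqref{eq:dot}, \eqref{eq:param} and invariance of the determinant under $S^{d(i)}$, the condition $p_i\bullet p_j=c_f$ reads
\begin{equation}\label{eq:nontree}
\det\bigl(gW_ie,\ S^{\,d(i)-d(j)+1}gW_je\bigr)=c_f .
\end{equation}
Let $E_1$ be the set of non-tree edges with $d(i)-d(j)$ odd and $E_0$ the set of those with $d(i)-d(j)$ even. Edges in $E_1$ close cycles of even length; edges in $E_0$, among them the loops, close cycles of odd length.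

Let $f\in E_1$. The power of $S$ in \eqref{eq:nontree} is the scalar $\sigma_f=(-1)^{(d(i)-d(j)+1)/2}$, so $g$ cancels and the condition is $\det(W_ie,W_je)=\sigma_fc_f$. By Lemma~\ref{lem:det}(b) it holds if and only if, for some $a_f,b_f\in\mathbb Z$ and $A_f\in\mathcal A_{\sigma_fc_f}$,
\begin{equation}\label{eq:odd}
W_j^{-1}W_i\,T(a_f)A_fT(b_f)=I .
\end{equation}

Let $f\in E_0$. The power of $S$ is $\sigma_fS$ with $\sigma_f=(-1)^{(d(i)-d(j))/2}$, and the condition is $\det(W_ie,RW_je)=\sigma_fc_f$ with $R=g^{-1}Sg$. By Lemma~\ref{lem:det}(b), applied to the matrices $W_i$ and $RW_j$, it holds if and only if, for some $a_f,b_f\in\mathbb Z$ and $A_f\in\mathcal A_{\sigma_fc_f}$,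
\begin{equation}\label{eq:even}
R=X_f,\qquad\text{where }X_f=W_i\,T(a_f)A_fT(b_f)\,W_j^{-1}.
\end{equation}

So $g$ enters only through $R$, and each edge of $E_0$ expresses $R$ as a word. A matrix $g$ that serves all these edges exists if and only if the words $X_f$ have a common value and this value lies in $[S]$. If $E_0\ne\emptyset$, fix an edge $f_0\in E_0$. Let $z$ be the tuple of all variables $t_f,a_f,b_f$. We have proved the following.

\begin{proposition}\label{prop:crit}
The primitive problem has a solution if and only if, for some choice of words $A_f\in\mathcal A_{c_f}$ for tree edges and $A_f\in\mathcal A_{\sigma_fc_f}$ for non-tree edges, there is an integer point $z$ such that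
\begin{enumerate}
\item[(i)] equation \eqref{eq:odd} holds for every $f\in E_1$;
\item[(ii)] if $E_0\neq\emptyset$, then $X_{f_0}\in[S]$ and $X_{f_0}^{-1}X_f=I$ for every $f\in E_0\setminus\{f_0\}$.
\end{enumerate}
For such a choice and such $z$, formula \eqref{eq:param} gives a solution, where $g=I$ if $E_0=\emptyset$ and otherwise $g$ is any element of $G$ with $g^{-1}Sg=X_{f_0}$.
\end{proposition}

\subsection*{End of the proof of Theorem~\ref{thm:dec}}
There are finitely many choices of the words $A_f$. For a fixed choice, each condition in (i) and (ii) has the form $Y(z)=I$ or $Y(z)\in[S]$ for a word $Y$, so Corollary~\ref{cor:words} describes it by a list of linear systems. The conditions hold together at some $z$ if and only if one can pick one system from each list so that the combined system has an integer solution. There are finitely many ways to pick, and the solvability in integers of a system of linear equations with integer coefficients is decidable by the Smith or Hermite normal form. \hfill$\square$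

\section{Small solutions}\label{sec:small}

The procedure above branches many times, but a given solution follows a single branch, and a single branch is short. We use the following fact: there is a polynomial-time algorithm that decides whether a system of linear equations with integer coefficients has an integer solution and, if so, produces one \cite[Ch.~5]{schrijver}, originally \cite{gathen}. The output of a polynomial-time algorithm has polynomial length, so a system with an integer solution has one whose bit-length is polynomial in the size of the system.

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:np}]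
Take a solvable instance of size $L$; ``polynomial'' means bounded by a polynomial in $L$ that does not depend on the instance. There are at most $L$ edges and at most $2L$ active indices, and all $|c_{ij}|<2^L$. Fix a solution. It determines the factors $\lambda_i<2^L$ and, on each component, a solution of the primitive problem, whose values $c_f$ again satisfy $|c_f|<2^L$. We treat one component. Proposition~\ref{prop:crit} gives words $A_f$, which we fix, and an integer point $z^0$ satisfying (i) and (ii).

\emph{The words.} By Lemma~\ref{lem:euclid}, each $A_f$ has at most $L+3$ factors $T(q)S$, with $|q|<2^L$. A path in the tree has at most $L$ edges. Each word $Y$ in (i) and (ii) is a product of at most four words $W_i^{\pm1}$, two words $A_f^{\pm1}$ and four further letters. So $Y$ has length $w=O(L^2)$, and its norm is at most $w\,2^L$.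

\emph{The linear system.} For each of the at most $L$ conditions, pick from the list of Corollary~\ref{cor:words} a system that $z^0$ satisfies. The combined system has $O(L^3)$ equations in at most $2L$ variables, with coefficients of bit-length $O(L)$. It has the integer solution $z^0$, so it has an integer solution $z^*$ of polynomial bit-length. Every integer solution of a system in a list satisfies the condition that the list describes, so (i) and (ii) hold at $z^*$.

\emph{The matrices.} A product of $w$ matrices of format $2\times2$ with entries bounded by $B$ in absolute value has entries bounded by $(2B)^w$. Hence the entries of $W_i$ and $X_{f_0}$ at $z^*$ have polynomial bit-length. If $E_0=\emptyset$, take $g=I$. Otherwise take any $g\in G$ with $g^{-1}Sg=X_{f_0}$; by Lemma~\ref{lem:gram} the squares of its entries are bounded by the largest absolute value of an entry of $X_{f_0}$.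

By Proposition~\ref{prop:crit}, the vectors $v_i=\lambda_iS^{-d(i)}gW_ie$ for active $i$, formed on each component, together with $v_i=0$ for inactive $i$, solve the instance, and their entries have polynomial bit-length.
\end{proof}

Recall that a decision problem is in NP if every positive instance, and no negative one, has a certificate of polynomial length that can be verified in polynomial time. Here the certificate lists the vectors $v_i$ of a small solution for the at most $2L$ indices that occur in a condition; the other vectors are unconstrained and need not be listed, even if $n$ is exponential in $L$. Verifying takes at most $L$ inner products. So $PIPS(\mathbb Z^2)$ is in NP.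

\section{NP-hardness}\label{sec:hard}

It remains to reduce an NP-complete problem in polynomial time to instances with values in $\{0,1,2,12\}$. We use 4-colorability of finite simple graphs, which is NP-complete \cite{garey}: given $(V,E)$, is there a map from $V$ to a set of four colors that takes different values at the two ends of every edge? The tool is that, once a unit vector fixes the coordinates, an inner product can force an integer to divide a constant. Dividing $2$ leaves the four values $\pm1,\pm2$, which serve as colors. Dividing $12$ forces a difference of colors to be nonzero and excludes nothing else, since the nonzero differences are $\pm1,\pm2,\pm3,\pm4$.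

Orient each edge arbitrarily as $(u,w)$. Take unknown vectors $a$; $x_u$ and $z_u$ for $u\in V$; and $y_{uw}$ for each edge. Impose
\begin{gather*}
a\bullet a=1,\qquad a\bullet x_u=1,\qquad a\bullet z_u=0,\qquad x_u\bullet z_u=2\qquad(u\in V),\\
x_u\bullet y_{uw}=12,\qquad x_w\bullet y_{uw}=0\qquad((u,w)\text{ an edge}).
\end{gather*}
This instance has $1+2|V|+|E|$ unknowns and $1+3|V|+2|E|$ conditions and is computed from the graph in polynomial time.

\emph{A solution gives a coloring.} The first condition gives $a\in\{\pm(1,0),\pm(0,1)\}$. A suitable power of $S$ maps $a$ to $(1,0)$ and preserves $\mathbb Z^2$ and the inner product, so we may assume $a=(1,0)$. Then $x_u=(1,\kappa_u)$ and $z_u=(0,\mu_u)$ with $\kappa_u\mu_u=2$, so $\kappa_u\in\{1,-1,2,-2\}$. For an edge $(u,w)$ with $y_{uw}=(y_1,y_2)$, subtracting $y_1+\kappa_wy_2=0$ from $y_1+\kappa_uy_2=12$ gives $(\kappa_u-\kappa_w)y_2=12$, so $\kappa_u\ne\kappa_w$. Thus $u\mapsto\kappa_u$ is a proper 4-coloring.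

\emph{A coloring gives a solution.} Let $u\mapsto\kappa_u\in\{\pm1,\pm2\}$ be a proper coloring. Put $a=(1,0)$, $x_u=(1,\kappa_u)$ and $z_u=(0,2/\kappa_u)$; the conditions in the first line hold. For an edge $(u,w)$ the difference $\kappa_u-\kappa_w$ divides $12$. With $s=12/(\kappa_u-\kappa_w)$ and $y_{uw}=(-\kappa_ws,s)$ we get $x_w\bullet y_{uw}=0$ and $x_u\bullet y_{uw}=(\kappa_u-\kappa_w)s=12$.

So $PIPS(\mathbb Z^2)$ is NP-hard already for values in $\{0,1,2,12\}$. With membership in NP from Section~\ref{sec:small}, this completes the proof of Theorem~\ref{thm:np}. \hfill$\square$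

\begin{thebibliography}{9}

\bibitem{garey}
Garey and Johnson, \emph{Computers and Intractability}, 1979.

\bibitem{gathen}
von zur Gathen and Sieveking, 1978.

\bibitem{source}
\emph{Integer inner products and algorithmic unsolvability},
\texttt{https://cpb-us-w2.\allowbreak wpmucdn.com/\allowbreak u.osu.edu/\allowbreak dist/1/1952/\allowbreak files/2014/01/\allowbreak InnerProducts102617-\allowbreak 2bpu9hx.pdf}

\bibitem{schrijver}
A.~Schrijver, \emph{Theory of Linear and Integer Programming}, Wiley, 1986.

\end{thebibliography}
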